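\title{Normed spaces that embed in $L_{-a}$ but not in $L_{-b}$}

\begin{abstract}
Let $0<a<b$ be real numbers. We ask whether every normed space of dimension $n>b$ that embeds in $L_{-a}$ also embeds in $L_{-b}$, and we show that this holds for all $n>b$ if and only if $b/a$ is an integer. If $b/a$ is not an integer, the implication fails in every sufficiently large dimension. In particular, for all large $n$ there is an origin-symmetric convex $2$-intersection body in $\mathbb R^n$ that is not a $3$-intersection body. The counterexamples are bodies of revolution at distance $o(1)$ from the Euclidean ball. As $n\to\infty$, the Fourier transforms of the negative powers of their norms converge to inverse Laplace transforms in one variable, whose sign is decided by Landau's theorem on Laplace transforms of nonnegative functions.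
\end{abstract}

\section{The question and the results}\label{sec:intro}

We write $|x|$ and $(x,\xi)$ for the Euclidean norm and inner product on $\mathbb R^n$, $n\ge1$, and $\mathcal S=\mathcal S(\mathbb R^n)$ for the Schwartz space of test functions, with the Fourier transform $\hat\varphi(\xi)=\int\varphi(x)e^{-i(x,\xi)}\,dx$. A \emph{star body} is a compact set $D\subset\mathbb R^n$, star-shaped with respect to the origin, whose Minkowski functional
\[
\|x\|_D=\min\{r\ge0:\ x\in rD\}
\]
is continuous and is positive for $x\ne0$. Then $c_1|x|\le\|x\|_D\le c_2|x|$ with constants $c_1,c_2>0$, so $\|x\|_D^{-s}$ is locally integrable for $0<s<n$. If $D$ is origin-symmetric and convex, then $(\mathbb R^n,\|\cdot\|_D)$ is a normed space with unit ball $D$.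

\begin{definition}\label{def:embed}
Let $D\subset\mathbb R^n$ be an origin-symmetric star body and let $0<s<n$. The space $(\mathbb R^n,\|\cdot\|_D)$ \emph{embeds in $L_{-s}$} if there is a finite (nonnegative) Borel measure $\mu$ on $S^{n-1}$ such that for every even $\varphi\in\mathcal S$
\begin{equation}\label{eq:def}
\int_{\mathbb R^n}\|x\|_D^{-s}\varphi(x)\,dx=\int_{S^{n-1}}d\mu(\xi)\int_0^\infty t^{s-1}\hat\varphi(t\xi)\,dt .
\end{equation}
\end{definition}

To see what the definition measures, take first $0<s<1$. For a unit vector $\xi$, the function $t\mapsto\hat\varphi(t\xi)$ is the one-dimensional Fourier transform of $u\mapsto\int_{(x,\xi)=u}\varphi$, and the one-dimensional Fourier transform of $|u|^{-s}$ is a positive multiple of $|t|^{s-1}$. Hence, for even $\varphi$,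
\begin{equation}\label{eq:plane}
\int_{\mathbb R^n}|(x,\xi)|^{-s}\varphi(x)\,dx=c_s\int_0^\infty t^{s-1}\hat\varphi(t\xi)\,dt,\qquad c_s>0 .
\end{equation}
So \eqref{eq:def} says that $\|x\|_D^{-s}$ is a superposition of the functions $|(x,\xi)|^{-s}$ with nonnegative weights. In fact, for $0<s<1$ the definition is equivalent to the existence of a finite measure $\mu$ on $S^{n-1}$ with $\|x\|_D^{-s}=\int_{S^{n-1}}|(x,\xi)|^{-s}\,d\mu(\xi)$ for all $x\neq0$: the norm of $x$ is the ``$L_{-s}(\mu)$-norm'' of the linear function $(x,\cdot)$. For $s\ge1$ the function $|(x,\xi)|^{-s}$ is no longer locally integrable, but the right side of \eqref{eq:plane} converges for every $s>0$, and Definition~\ref{def:embed} uses it to extend the notion to $0<s<n$.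

For integer exponents the notion has a second name. For an integer $0<k<n$, an origin-symmetric star body $D\subset\mathbb R^n$ is a \emph{$k$-intersection body} if and only if $\|x\|_D^{-k}$ is a positive definite distribution, that is, its Fourier transform is a nonnegative distribution. This characterization is all we need, and the reader may take it as the definition. Three results are known.
\begin{enumerate}
\item[(i)] (Koldobsky) For an integer $0<k<n$, the space $(\mathbb R^n,\|\cdot\|_D)$ embeds in $L_{-k}$ if and only if $D$ is a $k$-intersection body.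
\item[(ii)] (E.~Milman) For integers $0<a<b<n$ such that $a$ divides $b$, every $a$-intersection body in $\mathbb R^n$ is a $b$-intersection body.
\item[(iii)] (Yaskin) For integers $1\le a<b<n-3$ there exist $b$-intersection bodies in $\mathbb R^n$ that are not $a$-intersection bodies.
\end{enumerate}

The following question is stated as open in \cite{AFA}.

\medskip
\noindent\textbf{Question.} \emph{Let $n\ge1$, let $0<a<b<n$ be real, and let $D\subset\mathbb R^n$ be an origin-symmetric convex body. If $(\mathbb R^n,\|\cdot\|_D)$ embeds in $L_{-a}$, must it embed in $L_{-b}$?}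
\medskip

In terms of the exponents $q=-a$ and $p=-b$ this asks whether, for $-n<p<q<0$, embedding in $L_q$ implies embedding in $L_p$. For integers $a,b$ it asks, by (i), whether every convex $a$-intersection body is a $b$-intersection body.

The natural guess is yes. Euclidean balls and ellipsoids embed in every $L_{-s}$ (Example~\ref{ex:ellipsoid}), and for $n=1$ there are no other bodies. By (ii) the classes grow from $a$ to $2a,3a,\dots$, and by (iii) one cannot in general go back from $b$ to a smaller $a$. The simplest pattern consistent with these facts is a chain of classes that increases with the exponent. The answer is nevertheless negative, and the divisibility condition in (ii) is the exact condition.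

\begin{theorem}\label{thm:A}
Let $a>0$ and let $K\subset(a,\infty)$ be a nonempty compact set with $K\cap a\mathbb Z=\emptyset$. There is $n_0=n_0(a,K)$ such that for every $n\ge n_0$ there is an origin-symmetric convex body of revolution $D\subset\mathbb R^n$, with norm of class $C^\infty$ off the origin, such that $(\mathbb R^n,\|\cdot\|_D)$ embeds in $L_{-a}$ but does not embed in $L_{-b}$ for any $b\in K$.
\end{theorem}

The bodies are explicit up to one constant $T=T(a,K)>0$:
\begin{equation}\label{eq:body}
\|x\|_D=|x|\Bigl(1-\varepsilon^3\,\frac{x_n^6}{|x|^6}\Bigr)^{-1/a},\qquad \varepsilon=\frac{2T}{n}.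
\end{equation}

\begin{theorem}\label{thm:B}
Let $a>0$, let $k\ge1$ be an integer with $ka<n$, and let $D\subset\mathbb R^n$ be an origin-symmetric star body, convex or not. If $(\mathbb R^n,\|\cdot\|_D)$ embeds in $L_{-a}$, then it embeds in $L_{-ka}$.
\end{theorem}

For integer $a$ this is (ii), in view of (i).

\begin{corollary}\label{cor:class}
For real $0<a<b$, the statement ``for every $n>b$, every $n$-dimensional normed space that embeds in $L_{-a}$ embeds in $L_{-b}$'' is true if and only if $b/a\in\mathbb Z$. If $b/a\notin\mathbb Z$, it fails in every sufficiently large dimension $n$. In particular, for integers $0<a<b$ with $a\nmid b$ and all large $n$ there is a convex $a$-intersection body in $\mathbb R^n$ that is not a $b$-intersection body.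
\end{corollary}

\begin{proof}
If $b/a\in\mathbb Z$, apply Theorem~\ref{thm:B} with $k=b/a$. If $b/a\notin\mathbb Z$, apply Theorem~\ref{thm:A} with $K=\{b\}$. The last sentence follows from (i).
\end{proof}

The first case with integer exponents is $a=2$, $b=3$: in large dimension a normed space can embed in $L_{-2}$ and not in $L_{-3}$. We do not determine the smallest dimension in which the implication fails for given $a$ and $b$.

\section{Positive definite powers of a norm}\label{sec:pd}

We first turn Definition~\ref{def:embed} into a sign condition on a Fourier transform. Theorem~\ref{thm:B} then becomes a statement about products of positive definite functions.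

The Fourier transform of a tempered distribution $u\in\mathcal S'$ is defined by $\langle\hat u,\varphi\rangle=\langle u,\hat\varphi\rangle$; it is continuous on $\mathcal S'$. We call $u\in\mathcal S'$ \emph{nonnegative} if $\langle u,\varphi\rangle\ge0$ for all $\varphi\ge0$ in $\mathcal S$. Limits in $\mathcal S'$ of nonnegative distributions are nonnegative. We use the following facts.
\begin{enumerate}
\item[(F1)] \emph{Inversion:} the Fourier transform of $\hat\varphi$ is $(2\pi)^n\varphi(-x)$.
\item[(F2)] If $u_j\to u$ pointwise and $|u_j(x)|\le c|x|^{-s}$ with $0<s<n$, then $u_j\to u$ in $\mathcal S'$, by dominated convergence.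
\item[(F3)] A nonnegative distribution acts on $C_c^\infty(\mathbb R^n)$ as integration against a locally finite nonnegative Borel measure.
\item[(F4)] The Gaussian probability density $\gamma_\delta(x)=(4\pi\delta)^{-n/2}e^{-|x|^2/(4\delta)}$, $\delta>0$, has $\hat\gamma_\delta(\xi)=e^{-\delta|\xi|^2}$.
\item[(F5)] For $0<s<n$ and an invertible matrix $B$,
\[
\bigl(|Bx|^{-s}\bigr)^\wedge=\frac{\kappa(n,s)}{|\det B|}\,\bigl|(B^{-1})^{T}\xi\bigr|^{s-n},\qquad
\kappa(n,s)=2^{n-s}\pi^{n/2}\frac{\Gamma(\frac{n-s}2)}{\Gamma(\frac s2)}>0 .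
\]
For $B=I$ this follows by transforming $|x|^{-s}=\Gamma(\frac s2)^{-1}\int_0^\infty t^{\frac s2-1}e^{-t|x|^2}\,dt$ with (F4); the general case is a linear change of variables.
\end{enumerate}

\begin{lemma}\label{lem:pd}
Let $0<s<n$ be real and let $D\subset\mathbb R^n$ be an origin-symmetric star body. The space $(\mathbb R^n,\|\cdot\|_D)$ embeds in $L_{-s}$ if and only if $(\|x\|_D^{-s})^\wedge$ is a nonnegative distribution.
\end{lemma}

\begin{proof}
Let $u=\|x\|_D^{-s}$. Suppose that \eqref{eq:def} holds, and let $\varphi\ge0$ be in $\mathcal S$. Since $u$ is even, $\langle\hat u,\varphi\rangle$ does not change when $\varphi(x)$ is replaced by $\frac12(\varphi(x)+\varphi(-x))\ge0$, so we may assume that $\varphi$ is even. Apply \eqref{eq:def} to the even function $\hat\varphi$ and use (F1):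
\[
\langle\hat u,\varphi\rangle=\int u\,\hat\varphi\,dx=\int_{S^{n-1}}d\mu(\xi)\int_0^\infty t^{s-1}(2\pi)^n\varphi(t\xi)\,dt\ge0 .
\]

Conversely, let $\hat u$ be nonnegative and let $\nu$ be the measure given by (F3). We have to split $\nu$ into a radial and a spherical part, and homogeneity does this. For $\lambda>0$ and $\varphi\in C_c^\infty$,
\[
\int\varphi(\xi/\lambda)\,d\nu(\xi)=\int u(x)\,\lambda^n\hat\varphi(\lambda x)\,dx=\lambda^s\int u\,\hat\varphi\,dx=\lambda^s\int\varphi\,d\nu,
\]
so $\nu(\lambda E)=\lambda^s\nu(E)$ for Borel sets $E$. Taking $E=\{0\}$ gives $\nu(\{0\})=0$, because $s>0$. For a Borel set $A\subset S^{n-1}$ let $C(A,r)=\{t\xi:\xi\in A,\ 0<t\le r\}$ and $\mu(A)=(2\pi)^{-n}s\,\nu(C(A,1))$. This is a finite measure, and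
\[
\nu(C(A,r))=r^s\nu(C(A,1))=(2\pi)^n\mu(A)\int_0^rt^{s-1}\,dt .
\]
The sets $C(A,r)$ are closed under finite intersections and generate the Borel sets of $\mathbb R^n\setminus\{0\}$, so $d\nu=(2\pi)^nt^{s-1}\,dt\,d\mu(\xi)$ in polar coordinates. In particular $\nu$ has polynomial growth and defines a tempered distribution, which agrees with $\hat u$ on the dense subspace $C_c^\infty$ and hence on $\mathcal S$. For even $\varphi\in\mathcal S$, (F1) gives $\int u\varphi\,dx=(2\pi)^{-n}\langle\hat u,\hat\varphi\rangle=(2\pi)^{-n}\int\hat\varphi\,d\nu$, which is \eqref{eq:def}.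
\end{proof}

\begin{example}\label{ex:ellipsoid}
If $\|x\|_D=|Bx|$ with $B$ invertible, then by (F5) the transform of $\|x\|_D^{-s}$ is a positive function, so an ellipsoid embeds in $L_{-s}$ for every $0<s<n$.
\end{example}

By Lemma~\ref{lem:pd}, the Question concerns powers. Put $u=\|x\|_D^{-a}$ and $\beta=b/a>1$: if $\hat u\ge0$, is $(u^\beta)^\wedge\ge0$? For an integer $\beta=k$ one wants to say that $(u^k)^\wedge$ is a positive multiple of the $k$-fold convolution of $\hat u$ with itself. The difficulty is that $\hat u$ is an infinite measure and $u$ is unbounded, so neither the convolution nor the product rule is available directly. We therefore regularize twice: multiplication by a Gaussian makes $u$ integrable, and convolution with a Gaussian makes its transform integrable. Both operations preserve the sign of the transform.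

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $u=\|x\|_D^{-a}$, so that $0<u\le c|x|^{-a}$, and $\hat u\ge0$ by Lemma~\ref{lem:pd}. For $\delta>0$ let $u_\delta=ue^{-\delta|x|^2}\in L^1$. Its transform is bounded and continuous. It is also nonnegative: for $\zeta\in\mathbb R^n$ the Fourier transform of $\gamma_\delta(\cdot-\zeta)$ is $e^{-\delta|x|^2}e^{-i(x,\zeta)}$ by (F4), so
\[
\hat u_\delta(\zeta)=\int u(x)\,e^{-\delta|x|^2}e^{-i(x,\zeta)}\,dx=\langle\hat u,\gamma_\delta(\cdot-\zeta)\rangle\ge0 .
\]
For $\rho>0$ let $v_\rho=u_\delta*\gamma_\rho\in L^1$ and $w=\hat v_\rho=\hat u_\delta e^{-\rho|\xi|^2}$. Then $w\ge0$ and $w\in L^1$, so $v_\rho(x)=(2\pi)^{-n}\int w(\xi)e^{i(x,\xi)}\,d\xi$ is bounded and $v_\rho^k\in L^1$. Multiplying $k$ copies of this integral gives $v_\rho^k(x)=(2\pi)^{-nk}\int w^{*k}(\xi)e^{i(x,\xi)}\,d\xi$, where $w^{*k}\in L^1$ is the $k$-fold convolution. Hence $(v_\rho^k)^\wedge=(2\pi)^{-n(k-1)}w^{*k}\ge0$.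

Now we remove the regularizations. Since $ka<n$, we have $u_\delta\in L^k$, so $v_\rho\to u_\delta$ in $L^k$ as $\rho\to0$. From $|v^k-u^k|\le k|v-u|(|v|+|u|)^{k-1}$ and H\"older's inequality,
\[
\|v_\rho^k-u_\delta^k\|_1\le k\,\|v_\rho-u_\delta\|_k\bigl(\|v_\rho\|_k+\|u_\delta\|_k\bigr)^{k-1}\to0,
\]
and therefore $(u_\delta^k)^\wedge\ge0$. Finally $u_\delta^k=\|x\|_D^{-ka}e^{-k\delta|x|^2}\to\|x\|_D^{-ka}$ in $\mathcal S'$ as $\delta\to0$ by (F2), again because $ka<n$. So $(\|x\|_D^{-ka})^\wedge\ge0$, and Lemma~\ref{lem:pd} gives the embedding in $L_{-ka}$.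
\end{proof}

\section{The mechanism, for the exponents $2$, $3$ and $4$}\label{sec:idea}

From now on $n\ge2$. We write $(c)_k=c(c+1)\cdots(c+k-1)$, $(c)_0=1$, and $\binom\beta j=\beta(\beta-1)\cdots(\beta-j+1)/j!$. Powers of complex numbers off $(-\infty,0]$ are principal; note that $|w^\beta|=|w|^\beta$ for real $\beta$. This section explains the construction; the proofs begin in Section~\ref{sec:zonal}.

\subsection*{Noninteger powers}
The proof of Theorem~\ref{thm:B} uses that $k$ is an integer in an essential way, and for general positive definite functions nothing more is true. On the circle, the function $1+re^{i\vartheta}$, $0<r<1$, has nonnegative Fourier coefficients, and its $\beta$-th power has the coefficients $\binom\beta jr^j$. If $\beta>0$ is an integer, they are all nonnegative. If not, then $\binom\beta j<0$ for $j=\lfloor\beta\rfloor+2$, since exactly one factor in the numerator is negative. Our task is to transplant this example to a function $u$ that is positive, homogeneous of degree $-a$, and such that $u^{-1/a}$ is convex.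

\subsection*{High dimension amplifies small perturbations}
Convexity is easiest to secure close to the Euclidean ball. But the transform of $|x|^{-s}$ is strictly positive, and in a fixed dimension the small perturbations that we consider keep it positive (Remark~\ref{rem:fixed}). The way out is to let the dimension grow. For $x\ne0$ put
\[
\theta(x)=\frac{x_n^2}{|x|^2}\in[0,1].
\]
We call functions of the form $|x|^{-s}f(\theta(x))$ \emph{zonal}. One family of them has an explicit transform. For real $|p|<1$ let $B=\mathrm{diag}(1,\dots,1,\sqrt{1+p})$. Then $|Bx|^2=|x|^2+px_n^2$, $\det B=(1+p)^{1/2}$, and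
\[
|B^{-1}\xi|^2=|\xi|^2-\frac p{1+p}\,\xi_n^2=|\xi|^2\,\frac{1+p(1-\theta(\xi))}{1+p}.
\]
By (F5),
\begin{equation}\label{eq:ellipsoid}
\Bigl(|x|^{-s}\bigl(1+p\,\theta(x)\bigr)^{-s/2}\Bigr)^\wedge=\kappa(n,s)|\xi|^{s-n}(1+p)^{\frac{n-s-1}2}\bigl(1+p(1-\theta(\xi))\bigr)^{-\frac{n-s}2}.
\end{equation}
Compare the coefficients of $p$ (Lemma~\ref{lem:zonal} justifies this). On the left the coefficient is the transform of $-\frac s2|x|^{-s}\theta(x)$. On the right it is $\kappa(n,s)|\xi|^{s-n}$ times $\frac{n-s-1}2-\frac{n-s}2(1-\theta)=\frac12((n-s)\theta-1)$. Hence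
\[
\Bigl(|x|^{-s}\bigl(1+\varepsilon\theta(x)\bigr)\Bigr)^\wedge=\kappa(n,s)|\xi|^{s-n}\Bigl(1+\frac\varepsilon s-\frac{\varepsilon(n-s)}s\,\theta(\xi)\Bigr).
\]
A relative perturbation of size $\varepsilon$ becomes one of size about $n\varepsilon/s$ on the Fourier side. With $\varepsilon=2T/n$ and $T$ fixed, the function on the left is asymptotically $|x|^{-s}$, while the bracket on the right tends to $1-T\theta/(s/2)$, which is negative at $\theta=1$ when $T>s/2$.

Proposition~\ref{prop:limit} extends this to all powers of $\theta$: after division by $\kappa(n,s)|\xi|^{s-n}$, the transform of $|x|^{-s}f(\varepsilon\theta(x))$ tends to $G(T\theta(\xi))$, where $G$ arises from $f$ by the rule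
\begin{equation}\label{eq:rule}
f(z)=\sum_kc_kz^k\quad\longmapsto\quad G(t)=\sum_kc_k\frac{(-t)^k}{(s/2)_k}.
\end{equation}
Let $\|x\|_D^{-a}=|x|^{-a}f(\varepsilon\theta(x))$ with $f(0)=1$, so that $\|x\|_D^{-s}=|x|^{-s}f(\varepsilon\theta(x))^{s/a}$, and let $G_s$ be the image of $f^{s/a}$ under the rule with exponent $s$. We need $f$ with $G_a>0$ everywhere and $G_b<0$ somewhere. This is a problem in one variable, and neither the dimension nor convexity appears in it.

\subsection*{The Laplace transform}
The denominators in \eqref{eq:rule} depend on $s$, so $G_b$ is not a pointwise function of $G_a$. The Laplace transform removes them: since $\Gamma(\frac s2+k)=\Gamma(\frac s2)(\frac s2)_k$,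
\begin{equation}\label{eq:gamma}
\int_0^\infty e^{-\lambda t}\,t^{\frac s2-1}\frac{t^k}{(s/2)_k}\,dt=\Gamma\bigl(\tfrac s2\bigr)\lambda^{-\frac s2-k},\qquad\lambda>0 .
\end{equation}
So the Laplace transform of $t^{s/2-1}G_s(t)$ is $\Gamma(\frac s2)h(\lambda)^{s/a}$ for large $\lambda$, with the single function $h(\lambda)=\lambda^{-a/2}f(-1/\lambda)$.

Take $a=2$ and $f(z)=1-z^3$. Then $h(\lambda)=\lambda^{-1}+\lambda^{-4}$, and the rule gives
\begin{align*}
G_2(t)&=1+\frac{t^3}{3!},\qquad\qquad tG_4(t)=t+\frac{2t^4}{4!}+\frac{t^7}{7!},\\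
G_3(t)&=1+\frac32\frac{t^3}{(3/2)_3}+\frac38\frac{t^6}{(3/2)_6}-\frac1{16}\frac{t^9}{(3/2)_9}+\cdots .
\end{align*}
The function $G_2$ is positive, with Laplace transform $h$. The function $tG_4$ has the transform $h^2=\lambda^{-2}+2\lambda^{-5}+\lambda^{-8}$ and is the convolution $\int_0^tG_2(t-r)G_2(r)\,dr$; this is the trace of Theorem~\ref{thm:B} in the limit. In $G_3$ the binomial coefficients $\binom{3/2}j$ of the example on the circle reappear. A negative coefficient does not yet give a negative value, and this is where the Laplace transform is needed. The transform of $t^{1/2}G_3(t)$ is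
\[
\Gamma\bigl(\tfrac32\bigr)h(\lambda)^{3/2}=\Gamma\bigl(\tfrac32\bigr)\lambda^{-6}\bigl((\lambda+1)(\lambda^2-\lambda+1)\bigr)^{3/2}.
\]
It is analytic near every point of $(0,\infty)$, and it has branch points at the roots $e^{\pm i\pi/3}$ of $\lambda^2-\lambda+1$, which have real part $\frac12$. The Laplace transform of a nonnegative function cannot behave like this: it converges in a half-plane and is singular at the real point of the boundary line (Lemma~\ref{lem:landau}). With no singularity on $(0,\infty)$, it would be analytic in all of $\{\operatorname{Re}\lambda>0\}$, and in particular at $e^{i\pi/3}$. So $G_3$ takes a negative value.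

This also explains the cube. For $f(z)=1+(-z)^m$ we have $G_a(t)=1+t^m/(a/2)_m>0$ for every $m\ge1$, and $h(\lambda)=\lambda^{-a/2}(1+\lambda^{-m})$. The argument needs a zero of $h$ in the open right half-plane. The roots of $\lambda^m=-1$ closest to the positive axis are $e^{\pm i\pi/m}$, and they have positive real part exactly when $m\ge3$.

\section{Fourier transforms of zonal functions as $n\to\infty$}\label{sec:zonal}

Formula \eqref{eq:ellipsoid} is a generating function for the transforms of $|x|^{-s}\theta(x)^k$. To obtain a limit, we scale $p=2q/n$. For $0<s<n$, $\theta\in[0,1]$ and $q\in\mathbb C$ with $|q|<n/2$ put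
\[
W_{n,s}(q,\theta)=\Bigl(1+\frac{2q}n\Bigr)^{\frac{n-s-1}2}\Bigl(1+\frac{2q(1-\theta)}n\Bigr)^{-\frac{n-s}2}=\sum_{k\ge0}A_k^{n,s}(\theta)\,q^k .
\]
Multiplying the two binomial series shows that $A_k^{n,s}$ is a real polynomial in $\theta$ and that $A_0^{n,s}=1$. We shall sum infinitely many terms, so besides the limit of each $A_k^{n,s}$ we need a bound that is uniform in $n$ and summable in $k$.

\begin{lemma}\label{lem:zonal}
Let $S>0$.
\begin{enumerate}
\item[(a)] For $0<s<n$ and $k\ge0$,
\[
\bigl(|x|^{-s}\theta(x)^k\bigr)^\wedge=\kappa(n,s)|\xi|^{s-n}\Bigl(-\frac n2\Bigr)^k\frac{k!}{(s/2)_k}\,A_k^{n,s}(\theta(\xi)).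
\]
\item[(b)] If $R>0$, $0<s\le S$ and $n\ge\max(4R,S+1)$, then $|A_k^{n,s}(\theta)|\le e^{3R}R^{-k}$ for all $k\ge0$ and $\theta\in[0,1]$.
\item[(c)] For each $k$, $A_k^{n,s}(\theta)\to\theta^k/k!$ as $n\to\infty$, uniformly in $\theta\in[0,1]$ and $s\in(0,S]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\varphi\in\mathcal S$. For real $|p|<1$, formula \eqref{eq:ellipsoid} reads
\[
\int|x|^{-s}\bigl(1+p\,\theta(x)\bigr)^{-s/2}\hat\varphi(x)\,dx=\kappa(n,s)\int|\xi|^{s-n}\,W_{n,s}\bigl(\tfrac{np}2,\theta(\xi)\bigr)\varphi(\xi)\,d\xi .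
\]
On the left, $(1+p\theta)^{-s/2}=\sum_k\frac{(s/2)_k}{k!}(-p)^k\theta^k$, and the sum of the absolute values is at most $(1-|p|)^{-s/2}$ because $0\le\theta\le1$. On the right, $W_{n,s}(\frac{np}2,\theta)=\sum_k(\frac n2)^kA_k^{n,s}(\theta)p^k$. For $r<1$ this function is bounded on the circle $|p|=r$ uniformly in $\theta$, so by Cauchy's estimate its coefficients are at most $C_rr^{-k}$. Hence both integrals may be expanded term by term. Two power series in $p$ that agree for small real $p$ have the same coefficients:
\[
(-1)^k\frac{(s/2)_k}{k!}\int|x|^{-s}\theta(x)^k\hat\varphi(x)\,dx=\kappa(n,s)\Bigl(\frac n2\Bigr)^k\int|\xi|^{s-n}A_k^{n,s}(\theta(\xi))\varphi(\xi)\,d\xi .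
\]

(b) Let $|q|=R$. Since $0\le\frac{n-s-1}2\le\frac n2$, the first factor of $W_{n,s}$ has modulus at most $(1+2R/n)^{n/2}\le e^R$. The second has modulus at most $(1-2R/n)^{-n/2}\le e^{2R}$, because $2R/n\le\frac12$ and $1-y\ge e^{-2y}$ on $[0,\frac12]$ (the difference is concave and nonnegative at both ends). Cauchy's estimate gives the claim.

(c) Let $|q|=1$ and $n\ge\max(4,S+1)$. For $|w|\le\frac12$ we have $|\log(1+w)-w|\le|w|^2$. Hence $W_{n,s}=e^{q\theta+d}$ with
\[
d=-\frac{(s+1)q}n+\frac{sq(1-\theta)}n+\frac{n-s-1}2\,e_1-\frac{n-s}2\,e_2,\qquad|e_1|,|e_2|\le\frac4{n^2},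
\]
so that $|d|\le(2S+5)/n$. Cauchy's estimate for $W_{n,s}-e^{q\theta}$ on $|q|=1$ gives $|A_k^{n,s}(\theta)-\theta^k/k!|\le e\,(e^{(2S+5)/n}-1)$.
\end{proof}

\begin{proposition}\label{prop:limit}
Let $J\subset(0,\infty)$ be compact. For $s\in J$ let $f_s(z)=\sum_kc_k(s)z^k$ have real coefficients with $|c_k(s)|\le M$, where $M$ does not depend on $k$ and $s$. Let $T>0$. For $n\ge\max(8T,\max J+1)$ and $s\in J$,
\[
\Bigl(|x|^{-s}f_s\bigl(\tfrac{2T}n\theta(x)\bigr)\Bigr)^\wedge=\kappa(n,s)|\xi|^{s-n}g_{n,s}(\theta(\xi)),
\]
where $g_{n,s}$ is real and continuous on $[0,1]$, and as $n\to\infty$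
\[
g_{n,s}(\theta)\longrightarrow\sum_{k\ge0}c_k(s)\frac{(-T\theta)^k}{(s/2)_k}
\]
uniformly in $\theta\in[0,1]$ and $s\in J$.
\end{proposition}

\begin{proof}
Since $2T/n\le\frac14$, the partial sums of $\sum_kc_k(s)(2T/n)^k|x|^{-s}\theta(x)^k$ are bounded by $\frac43M|x|^{-s}$, so the series converges in $\mathcal S'$ by (F2) and may be transformed term by term. By Lemma~\ref{lem:zonal}(a), the $k$-th term of the transform is $\kappa(n,s)|\xi|^{s-n}$ times
\begin{equation}\label{eq:term}
c_k(s)(-T)^k\frac{k!}{(s/2)_k}\,A_k^{n,s}(\theta(\xi)).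
\end{equation}
For $k\ge1$,
\begin{equation}\label{eq:poch}
(s/2)_k=\frac s2\Bigl(\frac s2+1\Bigr)\cdots\Bigl(\frac s2+k-1\Bigr)\ge\frac s2\,(k-1)!\,,
\end{equation}
so $k!/(s/2)_k\le2k/s$. By Lemma~\ref{lem:zonal}(b) with $R=2T$, the term \eqref{eq:term} is at most
\[
M\,\frac{2k}{\min J}\,e^{6T}\,2^{-k}
\]
in absolute value, for all $n$, $s$, $\theta$ under consideration. So the terms \eqref{eq:term} have a continuous sum $g_{n,s}(\theta)$ with bounded partial sums, and (F2), applied with the exponent $n-s$, gives the formula for the transform. By Lemma~\ref{lem:zonal}(c) and $k!/(s/2)_k\le 2k/\min J$, each term converges to $c_k(s)(-T\theta)^k/(s/2)_k$ uniformly in $\theta$ and $s$, and the limit obeys the same bound. Since the tails of both series are small uniformly in $n,s,\theta$, the sums converge uniformly.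
\end{proof}

\begin{remark}\label{rem:fixed}
The growth of $n$ cannot be avoided in this construction. Fix $n\ge\max J+1$, let $c_0(s)=1$, and replace $2T/n$ by a small $\varepsilon>0$. By Lemma~\ref{lem:zonal}(a) and (b) with $R=n/4$, the transform of $|x|^{-s}f_s(\varepsilon\theta(x))$ is $\kappa(n,s)|\xi|^{s-n}$ times $1$ plus a series whose $k$-th term is at most $M\frac{2k}se^{3n/4}(2\varepsilon)^k$, $k\ge1$. For small $\varepsilon$ it is positive for all $s\in J$.
\end{remark}

\section{The sign of the limit profiles}\label{sec:sign}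

Fix $a>0$. For $s>0$ and $|z|<1$ let
\[
f_s(z)=(1-z^3)^{s/a}=\sum_{j\ge0}\binom{s/a}j(-1)^jz^{3j}.
\]
Since $|f_s(z)|\le2^{s/a}$ on the unit disk, Cauchy's estimate gives $|\binom{s/a}j|\le2^{s/a}$ for all $j$. The rule \eqref{eq:rule} sends $f_s$ to
\begin{equation}\label{eq:G}
G_s(t)=\sum_{j\ge0}\binom{s/a}j\frac{t^{3j}}{(s/2)_{3j}},\qquad t\ge0 .
\end{equation}
By \eqref{eq:poch}, the $j$-th term, $j\ge1$, is at most $2^{s/a}\frac2s\,t^{3j}/(3j-1)!$ in absolute value. The series therefore converges uniformly on compact subsets of $(0,\infty)\times[0,\infty)$, and $G_s(t)$ is jointly continuous in $(s,t)$. If $s/a$ is a positive integer, then $G_s$ is a polynomial with nonnegative coefficients and constant term $1$; in particular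
\begin{equation}\label{eq:Ga}
G_a(t)=1+\frac{t^3}{(a/2)_3}\ge1 .
\end{equation}
For the other exponents we use Landau's theorem, see \cite[Ch.~II, Thm.~5b]{Widder}. We include the short proof.

\begin{lemma}[Landau]\label{lem:landau}
Let $F\ge0$ be measurable on $(0,\infty)$, let $E(\lambda)=\int_0^\infty e^{-\lambda t}F(t)\,dt$, and let $\sigma$ be the infimum of the real $\lambda$ with $E(\lambda)<\infty$. Suppose $\sigma<\infty$. Then $E$ is analytic in $\{\operatorname{Re}\lambda>\sigma\}$. If $\sigma>-\infty$, then $E$ has no analytic continuation to a neighborhood of the point $\sigma$.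
\end{lemma}

\begin{proof}
The integral converges absolutely and locally uniformly for $\operatorname{Re}\lambda>\sigma$, so $E$ is analytic there, with $E^{(k)}(\lambda)=(-1)^k\int_0^\infty t^ke^{-\lambda t}F(t)\,dt$. Suppose that $E$ continues analytically to the union of this half-plane and an open disk centered at $\sigma$. The union is open and contains the closed disk of radius $1$ centered at $\sigma+1$, so it contains a disk of radius $1+2\delta$, $\delta>0$, with the same center. Thus the Taylor series of $E$ at $\sigma+1$ converges at $\sigma-\delta$. Its terms are nonnegative there, and monotone convergence gives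
\[
\infty>\sum_k\frac{(1+\delta)^k}{k!}\int_0^\infty t^ke^{-(\sigma+1)t}F(t)\,dt=\int_0^\infty e^{-(\sigma-\delta)t}F(t)\,dt,
\]
which contradicts the definition of $\sigma$.
\end{proof}

\begin{lemma}\label{lem:negative}
If $b>0$ and $b/a\notin\mathbb Z$, then $G_b(t)<0$ for some $t>0$.
\end{lemma}

\begin{proof}
Let $\beta=b/a$ and $F(t)=t^{b/2-1}G_b(t)$. For real $\lambda>1$ we integrate \eqref{eq:G} term by term with \eqref{eq:gamma}. This is allowed because the integrals of the absolute values add up to at most $\Gamma(\frac b2)\lambda^{-b/2}2^\beta\sum_j\lambda^{-3j}<\infty$. The result is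
\begin{equation}\label{eq:laplace}
\int_0^\infty e^{-\lambda t}F(t)\,dt=\Gamma\bigl(\tfrac b2\bigr)\lambda^{-b/2}\sum_j\binom\beta j\lambda^{-3j}=H(\lambda),
\end{equation}
where $H(\lambda)=\Gamma(\frac b2)\lambda^{-b/2}(1+\lambda^{-3})^\beta$. The function $H$ is analytic in the convex sector $\Sigma=\{\lambda\ne0:|\arg\lambda|<\pi/3\}$. Indeed, for $\lambda\in\Sigma$ the number $\lambda^{-3}$ is not a negative real number, so $1+\lambda^{-3}\notin(-\infty,0]$.

Suppose that $G_b\ge0$ on $(0,\infty)$, and let $E$ and $\sigma$ be as in Lemma~\ref{lem:landau}. By \eqref{eq:laplace}, $\sigma\le1$ and $E=H$ on $(1,\infty)$. By the identity theorem, $E=H$ on the convex open set $\Sigma\cap\{\operatorname{Re}\lambda>\sigma\}$. If $\sigma>0$, then $\sigma\in\Sigma$ and $H$ continues $E$ to a disk centered at $\sigma$, against Lemma~\ref{lem:landau}. So $\sigma\le0$: the function $E$ is analytic in $\{\operatorname{Re}\lambda>0\}$ and equals $H$ on $\Sigma$.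

The point $\lambda_0=e^{i\pi/3}$ lies on the boundary of $\Sigma$ and in the open half-plane $\{\operatorname{Re}\lambda>0\}$. It is a simple zero of $1+\lambda^{-3}$, whose derivative there is $-3\lambda_0^{-4}$, of modulus $3$. Hence
\[
\frac{|E(\lambda)|}{|\lambda-\lambda_0|^\beta}=\frac{|H(\lambda)|}{|\lambda-\lambda_0|^\beta}\longrightarrow3^\beta\,\Gamma\bigl(\tfrac b2\bigr)\qquad(\lambda\to\lambda_0,\ \lambda\in\Sigma).
\]
On the other hand, $E$ is analytic at $\lambda_0$ and not identically zero, so $|E(\lambda)|/|\lambda-\lambda_0|^m$ has a finite nonzero limit for some integer $m\ge0$. Then $|\lambda-\lambda_0|^{m-\beta}$ has a finite nonzero limit as $\lambda\to\lambda_0$ in $\Sigma$, which forces $\beta=m$. This contradicts $\beta\notin\mathbb Z$.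
\end{proof}

\section{Convexity and the proof of Theorem~\ref{thm:A}}\label{sec:proofA}

For $0<\varepsilon<1$ define on $\mathbb R^n$
\[
N_\varepsilon(x)=|x|\bigl(1-\varepsilon^3\theta(x)^3\bigr)^{-1/a}\quad(x\ne0),\qquad N_\varepsilon(0)=0 .
\]
In a fixed dimension, $N_\varepsilon^2$ is a small $C^2$-perturbation of $|x|^2$ on the sphere, and this gives convexity for $\varepsilon$ below some threshold. But $n$ grows while $\varepsilon=2T/n$ decreases, so we need a threshold that does not depend on $n$. Rotational symmetry provides it by reducing the question to the plane.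

\begin{lemma}\label{lem:convex}
There is $\varepsilon_0=\varepsilon_0(a)\in(0,1)$ such that $N_\varepsilon$ is a norm on $\mathbb R^n$ for all $n\ge2$ and $0<\varepsilon\le\varepsilon_0$.
\end{lemma}

\begin{proof}
For $w=(r,\tau)\in\mathbb R^2\setminus\{0\}$ and $|\varepsilon|<1$ let
\[
M_\varepsilon(w)=|w|\Bigl(1-\varepsilon^3\frac{\tau^6}{|w|^6}\Bigr)^{-1/a},\qquad M_\varepsilon(0)=0,\qquad V_\varepsilon=M_\varepsilon^2 .
\]
Then $N_\varepsilon(x)=M_\varepsilon(|y|,x_n)$ for $x=(y,x_n)\in\mathbb R^{n-1}\times\mathbb R$, and $M_\varepsilon$ does not depend on $n$.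

\emph{$M_\varepsilon$ is a norm on $\mathbb R^2$ for small $\varepsilon$.} The function $(\varepsilon,w)\mapsto V_\varepsilon(w)$ is smooth on $(-1,1)\times(\mathbb R^2\setminus\{0\})$, so its Hessian in $w$ is uniformly continuous on $[0,\frac12]\times S^1$. At $\varepsilon=0$ we have $V_0=|w|^2$, with Hessian $2I$. So there is $\varepsilon_0\in(0,\frac12]$ such that the Hessian of $V_\varepsilon$ is positive definite on $S^1$ for $0<\varepsilon\le\varepsilon_0$. Since $V_\varepsilon$ is homogeneous of degree $2$, its Hessian is homogeneous of degree $0$ and is positive definite on $\mathbb R^2\setminus\{0\}$. Thus $V_\varepsilon$ has a positive second derivative along every line that misses the origin. Along a line through the origin, $V_\varepsilon(tw)=t^2V_\varepsilon(w)$ for $t\in\mathbb R$. So $V_\varepsilon$ is convex on every line, hence convex, and $\{M_\varepsilon\le1\}=\{V_\varepsilon\le1\}$ is a convex symmetric set. As $M_\varepsilon$ is even, positive off $0$ and homogeneous of degree $1$, it is the Minkowski functional of this set, hence a norm.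

\emph{Passage to $\mathbb R^n$.} The norm $M_\varepsilon$ is even in $r$. For $0\le r_1\le r_2$ the point $(r_1,\tau)$ is a convex combination of $(r_2,\tau)$ and $(-r_2,\tau)$, so $M_\varepsilon(r_1,\tau)\le M_\varepsilon(r_2,\tau)$. For $x=(y,\tau)$ and $x'=(y',\tau')$ this gives
\begin{align*}
N_\varepsilon(x+x')&=M_\varepsilon(|y+y'|,\tau+\tau')\le M_\varepsilon(|y|+|y'|,\tau+\tau')\\
&\le M_\varepsilon(|y|,\tau)+M_\varepsilon(|y'|,\tau')=N_\varepsilon(x)+N_\varepsilon(x').
\end{align*}
Since $N_\varepsilon$ is also even, homogeneous of degree $1$ and positive off $0$, it is a norm.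
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Choice of $T$.} The Fourier side sees the values of $G_s$ on $[0,T]$ only, so $T$ must be large enough to reach a negative value of every $G_b$, $b\in K$. For $b\in K$ we have $b/a\notin\mathbb Z$, and Lemma~\ref{lem:negative} gives $t_b>0$ with $G_b(t_b)<0$. By continuity in $s$, $G_{b'}(t_b)<0$ for all $b'$ in a neighborhood of $b$. Finitely many of these neighborhoods, say those of $b_1,\dots,b_l$, cover $K$. Let $T=\max_jt_{b_j}$. Then $b\mapsto\min_{[0,T]}G_b$ is negative on $K$, and it is continuous because $G_s(t)$ is uniformly continuous on $K\times[0,T]$. So there is $\eta\in(0,1)$ with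
\begin{equation}\label{eq:eta}
\min_{[0,T]}G_b\le-\eta\qquad\text{for all }b\in K .
\end{equation}

\emph{The body.} Let $J=\{a\}\cup K$ and $S=\max J$. The coefficients of $f_s(z)=(1-z^3)^{s/a}$, $s\in J$, are real and bounded by $M=2^{S/a}$, so Proposition~\ref{prop:limit} applies, and the limit in it is $G_s(T\theta)$. Choose $n_0\ge\max(2,\,8T,\,S+1,\,2T/\varepsilon_0)$ such that
\begin{equation}\label{eq:close}
|g_{n,s}(\theta)-G_s(T\theta)|<\eta/2\qquad\text{for all }n\ge n_0,\ s\in J,\ \theta\in[0,1].
\end{equation}
Let $n\ge n_0$, $\varepsilon=2T/n\le\varepsilon_0$ and $D=\{N_\varepsilon\le1\}$. By Lemma~\ref{lem:convex}, $D$ is an origin-symmetric convex body with $\|\cdot\|_D=N_\varepsilon$, which is \eqref{eq:body}. The norm depends only on $|x|$ and $x_n^2$, so $D$ is a body of revolution about the $x_n$-axis, and it is $C^\infty$ off the origin because $1-\varepsilon^3\theta^3>0$. For $s\in J$ we have $s<n$ and $\|x\|_D^{-s}=|x|^{-s}f_s(\frac{2T}n\theta(x))$, hence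
\[
\bigl(\|x\|_D^{-s}\bigr)^\wedge=\kappa(n,s)|\xi|^{s-n}g_{n,s}(\theta(\xi)).
\]

\emph{The exponent $a$.} By \eqref{eq:Ga} and \eqref{eq:close}, $g_{n,a}>1-\eta/2>0$ on $[0,1]$. The transform of $\|x\|_D^{-a}$ is a positive locally integrable function, and the space embeds in $L_{-a}$ by Lemma~\ref{lem:pd}.

\emph{The exponents $b\in K$.} By \eqref{eq:eta} there is $\theta_b\in[0,1]$ with $G_b(T\theta_b)\le-\eta$, and by \eqref{eq:close}, $g_{n,b}(\theta_b)<-\eta/2$. Since $n\ge2$, the function $\theta(\xi)$ takes every value in $[0,1]$, so the open set $U=\{\xi\ne0:g_{n,b}(\theta(\xi))<0\}$ is not empty. On $U$ the transform of $\|x\|_D^{-b}$ is a negative continuous function, and its pairing with a nonzero $\varphi\ge0$ in $C_c^\infty(U)$ is negative. By Lemma~\ref{lem:pd}, the space does not embed in $L_{-b}$.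
\end{proof}

\begin{remark}\label{rem:hyp}
The hypothesis $K\cap a\mathbb Z=\emptyset$ enters only through Lemma~\ref{lem:negative}, and Theorem~\ref{thm:B} shows that it is necessary. Compactness of $K$ gives a single $T$, a single $\eta$ and the uniformity in \eqref{eq:close}. If points $b$ of $K$ could approach a multiple $ka$, no single $T$ would do, since $G_b\to G_{ka}\ge1$ uniformly on $[0,T]$. The inequality $b>a$ is not used in the proof, which needs only $b>0$; it singles out the direction of the Question.
\end{remark}

\begin{thebibliography}{9}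

\bibitem{AFA}
\emph{Applications of Fourier Analysis to Intersection Bodies},
\texttt{https://\allowbreak mospace.\allowbreak umsystem.\allowbreak edu/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 10355/\allowbreak 5529/\allowbreak research.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=3}

\bibitem{Widder}
Widder, \emph{The Laplace Transform}.

\end{thebibliography}
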